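\title{Triple sumsets in difference sets: the threshold is one half}

\begin{abstract}
If a set $A$ of positive integers has positive upper density, then $A-A$ contains $B+B$ for some set $B$ of positive upper density. We show that this fails for three summands: for every $a<\frac12$ there is a set $A$ of upper density $a$ such that $A-A$ contains $B+B+B$ for no set $B$ of positive upper density. The constant $\frac12$ is sharp, since $A-A$ contains all multiples of some positive integer as soon as the upper density of $A$ is at least $\frac12$. The counterexample is built from plurality votes on high-dimensional tori, iterated over all scales.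
\end{abstract}

\section{Introduction}

Let $\mathbb N=\{1,2,\dots\}$. The \emph{upper density} of a set $A\subseteq\mathbb N$ is
\[
\overline d(A)=\limsup_{N\to\infty}\frac{|A\cap\{1,\dots,N\}|}{N}.
\]
For sets of integers we write $A-A=\{a-a':a,a'\in A\}$ and $B_1+B_2+B_3=\{b_1+b_2+b_3:b_i\in B_i\}$. One way to measure the additive structure of a difference set is to ask which sumsets it contains. It is known that if $\overline d(A)=a>0$, then there is a set $B\subseteq\mathbb N$ with $\overline d(B)\ge a^2$ and $B+B\subseteq A-A$. The next case is the following question, posed in \cite{CE}.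

\begin{quote}
\emph{Let $A\subseteq\mathbb N$ satisfy $\overline d(A)>0$. Is there a set $B\subseteq\mathbb N$ with $\overline d(B)>0$ and $B+B+B\subseteq A-A$?}
\end{quote}

The first examples suggest that the answer is yes. If $A$ contains an infinite arithmetic progression of difference $m$, then $A-A\supseteq m\mathbb Z$ and $B=m\mathbb N$ works. Next let $\alpha$ be real, let $\|\cdot\|$ denote the distance to the nearest integer, and let $A=\{n\ge1:\|n\alpha\|<\eta\}$ with $\eta>0$. If $\|n\alpha\|<\eta$, choose $a>|n|$ with $\|a\alpha\|<\eta-\|n\alpha\|$; then $a$ and $a+n$ lie in $A$. So $A-A$ contains every $n$ with $\|n\alpha\|<\eta$, and $B=\{n\ge1:\|n\alpha\|<\eta/3\}$ works. (This $B$ has positive upper density: cut the circle into $K$ arcs of length less than $\eta/3$; one arc contains at least $N/K$ of the points $\alpha,2\alpha,\dots,N\alpha$, and subtracting the least index from the others gives $N/K-1$ elements of $B$ up to $N$. The same argument supplies the integer $a$.) In both examples the number of summands plays no role, and one might expect the same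 in general. Nevertheless the answer is no.

\begin{theorem}\label{thm:main}
For every $a\in(0,\frac12)$ there is a set $A\subseteq\mathbb N$ with $\overline d(A)=a$ such that, whenever $B_1,B_2,B_3\subseteq\mathbb Z$ satisfy
\begin{equation}\label{eq:dense}
\limsup_{N\to\infty}\ \min_{i}\ \frac{|B_i\cap[-N,N]|}{N}>0,
\end{equation}
we have $B_1+B_2+B_3\not\subseteq A-A$. In particular, no $B\subseteq\mathbb N$ with $\overline d(B)>0$ satisfies $B+B+B\subseteq A-A$.
\end{theorem}

Condition \eqref{eq:dense} asks the three sets to be dense at the same scale $N$, for infinitely many $N$. This is automatic when they are dilates and translates of one set; here $\lambda B=\{\lambda b:b\in B\}$.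

\begin{corollary}\label{cor:dilates}
Let $A$ be as in Theorem~\ref{thm:main}. If $h\ge3$, $\lambda_1,\dots,\lambda_h$ are nonzero integers, $t\in\mathbb Z$, and $B\subseteq\mathbb N$ has $\overline d(B)>0$, then $\lambda_1B+\dots+\lambda_hB+t\not\subseteq A-A$.
\end{corollary}

The range of $a$ in Theorem~\ref{thm:main} cannot be enlarged.

\begin{theorem}\label{thm:half}
If $A\subseteq\mathbb N$ and $\overline d(A)\ge\frac12$, then there is $g\ge1$ with $g\mathbb Z\subseteq A-A$. Hence $B=g\mathbb N$ has $\overline d(B)=1/g>0$ and $B+B+B\subseteq A-A$.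
\end{theorem}

Thus, for $a\in(0,1]$, the statement ``every $A$ with $\overline d(A)=a$ admits such a $B$'' is true if and only if $a\ge\frac12$.

Theorem~\ref{thm:half} has a short proof, given in Section~\ref{sec:half}. The proof of Theorem~\ref{thm:main} first eliminates the sets $B_i$: a triple sumset of dense sets contains a whole translated Bohr set, defined by a number of frequencies that depends only on the density (Section~\ref{sec:bohr}). It is therefore enough to find a set $S$ that meets all such Bohr sets and a dense set $A$ with no difference in $S$. In the vector space $\mathbb F_2^r$ a majority vote and a Hamming ball do this for one fixed density (Section~\ref{sec:model}). The rest of the paper moves this example to $\mathbb Z$ and makes it work for all densities at once. Section~\ref{sec:reduction} reduces the theorem to a statement about periodic functions, Sections~\ref{sec:hamming} and~\ref{sec:vote} supply the analogues of the Hamming ball and of the vote, and Section~\ref{sec:induction} assembles them by induction on scales.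

\medskip\noindent\textbf{Notation.} We write $\mathbb T=\mathbb R/\mathbb Z$, $\|\cdot\|$ for the distance to $0$ in $\mathbb T$, and $e(t)=e^{2\pi it}$; recall that $|e(t)-1|\le2\pi\|t\|$. An \emph{interval of length $L$} is a set of $L$ consecutive integers, and $[-N,N]$ with $N\in\mathbb N$ denotes an interval of integers. A set $P\subseteq\mathbb Z$ is \emph{$m$-periodic} if $P+m=P$; its density is then $d(P)=|P\cap[1,m]|/m$. Functions on $\mathbb Z/m$ are identified with $m$-periodic functions on $\mathbb Z$.

\section{Density at least one half}\label{sec:half}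

An integer $s$ lies outside $A-A$ exactly when $A$ and $A+s$ are disjoint. At density $\frac12$ there is just enough room for this, so $A+s$ must be essentially the complement of $A$, and translating twice must bring $A$ back.

\begin{proof}[Proof of Theorem~\ref{thm:half}]
Choose $N_j\to\infty$ with $|A\cap[1,N_j]|/N_j\to\overline d(A)$. Call $C\subseteq\mathbb Z$ \emph{null} if $|C\cap[1,N_j]|/N_j\to0$, and write $C\sim D$ if the symmetric difference $C\triangle D$ is null; this is an equivalence relation. For any $C\subseteq\mathbb Z$ and $h\in\mathbb Z$, the numbers $|(C+h)\cap[1,N]|$ and $|C\cap[1,N]|$ differ by at most $|h|$. Hence translates of null sets are null, $C\sim D$ implies $C+h\sim D+h$, and every translate of $A$ has density $\overline d(A)$ along $(N_j)$.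

Let $S'=\mathbb Z\setminus(A-A)$; then $S'=-S'$ and $0\notin S'$. If $S'$ is empty, take $g=1$. Otherwise let $s\in S'$ be arbitrary. The sets $A$ and $A+s$ are disjoint and both have density $\overline d(A)\ge\frac12$ along $(N_j)$. So $\overline d(A)=\frac12$, the union of the two sets has density $1$ along $(N_j)$, and
\begin{equation}\label{eq:swap}
A+s\sim\mathbb N\setminus A\qquad\text{for every }s\in S'.
\end{equation}
Let $G_A=\{h\in\mathbb Z:A+h\sim A\}$. If $h,h'\in G_A$, then $A+h+h'\sim A+h'\sim A$, and translating $A+h\sim A$ by $-h$ gives $A\sim A-h$; so $G_A$ is a subgroup of $\mathbb Z$. It is disjoint from $S'$, because $s\in S'\cap G_A$ would give $A\sim\mathbb N\setminus A$ by \eqref{eq:swap}, while the symmetric difference of these two sets is $\mathbb N$. It is nonzero: if $s\in S'$, then $-s\in S'$, so $A+s\sim A-s$ by \eqref{eq:swap}, and $2s\in G_A\setminus\{0\}$. Therefore $G_A=g\mathbb Z$ with $g\ge1$, and $g\mathbb Z\subseteq A-A$.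
\end{proof}

\begin{example}\label{ex:dyadic}
The integer $g$ cannot be bounded. Let $t\ge0$ and let $A$ consist of the $n\ge1$ whose residue modulo $2^{t+1}$ lies in $\{0,\dots,2^t-1\}$. Then $\overline d(A)=\frac12$, and $A-A$ is $\mathbb Z$ with the class $2^t \bmod 2^{t+1}$ removed. If $g=2^vu$ with $u$ odd and $v\le t$, then $2^{t-v}g$ lies in this class. So $g\mathbb Z\subseteq A-A$ forces $2^{t+1}\mid g$.
\end{example}

In this example the function $f$ equal to $1$ on the periodic extension of $A$ and to $-1$ elsewhere satisfies $f(x+s)=-f(x)$ for every missing difference $s$. The counterexample below density $\frac12$ is built from functions with the same sign change that are allowed to vanish on a small set. That freedom destroys the group $G_A$.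

\section{Triple sums contain Bohr sets}\label{sec:bohr}

Let $G$ be a finite abelian group and $\widehat G$ the group of homomorphisms $\xi:G\to\mathbb T$. For $b:G\to\mathbb C$ put $\hat b(\xi)=|G|^{-1}\sum_xb(x)e(-\xi(x))$. We use the inversion formula $b(x)=\sum_\xi\hat b(\xi)e(\xi(x))$, Parseval's identity $\sum_\xi|\hat b(\xi)|^2=|G|^{-1}\sum_x|b(x)|^2$, and the fact that the convolution $(b*b')(x)=|G|^{-1}\sum_yb(y)b'(x-y)$ has transform $\hat b\,\hat b'$.

\begin{lemma}\label{lem:fourier}
Let $0<\delta\le1$ and let $B_1,B_2,B_3\subseteq G$ with $|B_i|\ge\delta|G|$. There are $n_0\in G$ and $\Lambda\subseteq\widehat G$ with $|\Lambda|\le16\delta^{-4}$ such that every $n\in G$ with $\|\xi(n-n_0)\|<\delta/20$ for all $\xi\in\Lambda$ lies in $B_1+B_2+B_3$.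
\end{lemma}

\begin{proof}
Let $b_i$ be the indicator function of $B_i$ and $\theta_i=|B_i|/|G|\ge\delta$. The function
\[
T(n)=(b_1*b_2*b_3)(n)=\sum_\xi\hat b_1(\xi)\hat b_2(\xi)\hat b_3(\xi)\,e(\xi(n))
\]
equals $|G|^{-2}$ times the number of representations $n=x+y+z$ with $x\in B_1$, $y\in B_2$, $z\in B_3$. Its mean is $M=\theta_1\theta_2\theta_3$, so $T(n_0)\ge M$ for some $n_0$. Let $\eta=\delta^2/4$ and $\Lambda=\{\xi:|\hat b_3(\xi)|\ge\eta\}$. Parseval's identity gives $|\Lambda|\eta^2\le\theta_3\le1$, so $|\Lambda|\le16\delta^{-4}$. By the Cauchy--Schwarz inequality and Parseval's identity,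
\begin{equation}\label{eq:CS}
\sum_\xi|\hat b_1(\xi)\hat b_2(\xi)|\le\sqrt{\theta_1\theta_2}.
\end{equation}
Write $T=T_\Lambda+T'$, where $T_\Lambda$ collects the terms with $\xi\in\Lambda$. By \eqref{eq:CS}, and since $\delta\le\theta_3$ and $\delta\le\sqrt{\theta_1\theta_2}$,
\[
|T'(n)|\le\tfrac14\delta^2\sqrt{\theta_1\theta_2}\le\tfrac14M\qquad\text{for every }n.
\]
If $\|\xi(n-n_0)\|<\delta/20$ on $\Lambda$, then $|e(\xi(n))-e(\xi(n_0))|\le\pi\delta/10$ on $\Lambda$, and $|\hat b_3|\le\theta_3$ together with \eqref{eq:CS} gives
\[
|T_\Lambda(n)-T_\Lambda(n_0)|\le\tfrac{\pi}{10}\,\delta\,\theta_3\sqrt{\theta_1\theta_2}\le\tfrac\pi{10}M.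
\]
Hence $T(n)\ge M\bigl(1-\frac14-\frac14-\frac\pi{10}\bigr)>0$.
\end{proof}

This is the only place where the number of summands matters. Two of the factors are spent on the summability \eqref{eq:CS}; the third makes the tail $T'$ small at \emph{every} point. With two summands no factor is left for the tail, and indeed the two-summand version of Theorem~\ref{thm:main} is false by the result quoted in the introduction.

For integers the lemma suggests the following definitions.

\begin{definition}\label{def:dense}
For $n_0\in\mathbb Z$, $\vartheta\in\mathbb T^R$ and $\sigma>0$, the \emph{Bohr set} of rank $R$, radius $\sigma$ and center $n_0$ with frequencies $\vartheta$ is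
\[
\mathcal B(n_0,\vartheta,\sigma)=\{n\in\mathbb Z:\|(n-n_0)\vartheta_j\|<\sigma\text{ for }j=1,\dots,R\}.
\]
A set $P\subseteq\mathbb Z$ is \emph{$(R,\sigma)$-dense in an interval $J$} if $P\cap J\cap\mathcal B(n_0,\vartheta,\sigma)\ne\emptyset$ for all $n_0\in J$ and $\vartheta\in\mathbb T^R$. It is \emph{$(R,\sigma,L)$-dense} if it is $(R,\sigma)$-dense in every interval of length $L$.
\end{definition}

These properties persist when $P$ or $\sigma$ is enlarged and when $R$ is decreased (add zero frequencies). An $(R,\sigma,L)$-dense set is $(R,\sigma,L')$-dense for $L'\ge L$: pass to a subinterval of length $L$ containing $n_0$. The set $\mathbb Z$ is $(R,\sigma,1)$-dense for all $R$ and $\sigma$ (take $n=n_0$). On the other hand, for $m\ge2$ the set $m\mathbb Z$ is not $(1,\frac13,L)$-dense for any $L$, because it misses $\mathcal B(\lfloor m/2\rfloor,1/m,\frac13)$.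

For the rest of the paper we fix, for $k\ge1$,
\[
R_k=16(7k)^4,\qquad\sigma_k=\frac1{140k}.
\]
These are the rank and radius of Lemma~\ref{lem:fourier} for $\delta=1/(7k)$. Note that $R_{k+1}\ge R_k+1$.

\begin{corollary}\label{cor:hit}
Let $k,N\ge1$, let $B_1,B_2,B_3\subseteq[-N,N]$ with $|B_i|\ge N/k$, and let $P\subseteq\mathbb Z$ be $(R_k,\sigma_k)$-dense in $[-3N,3N]$. Then $P\cap(B_1+B_2+B_3)\ne\emptyset$.
\end{corollary}

\begin{proof}
Let $N'=6N+1\le7N$ and $J=[-3N,3N]$, a complete residue system modulo $N'$. In $G=\mathbb Z/N'$ the sets $B_i$ have density at least $1/(7k)$, and the elements of $\widehat G$ are the maps $x\mapsto x\xi/N'$ with $\xi\in\mathbb Z/N'$. Take $n_0$ and $\Lambda$ from Lemma~\ref{lem:fourier}, represent $n_0$ in $J$, and let $\vartheta\in\mathbb T^{R_k}$ list the frequencies $\xi/N'$ of $\Lambda$, completed by zeros. There is $n\in P\cap J\cap\mathcal B(n_0,\vartheta,\sigma_k)$, and the lemma gives $n\equiv x+y+z\pmod{N'}$ with $x\in B_1$, $y\in B_2$, $z\in B_3$. Both sides lie in $J$, so they are equal.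
\end{proof}

\section{The model: majority and Hamming balls in $\mathbb F_2^r$}\label{sec:model}

In $G=\mathbb F_2^r$ the elements of $\widehat G$ are the maps $x\mapsto\frac12(u\cdot x)$ with $u\in\mathbb F_2^r$. They take only the values $0$ and $\frac12$, so Lemma~\ref{lem:fourier} says that $B_1+B_2+B_3$ contains a coset of a subspace of codimension at most $16\delta^{-4}$. We look for a set $S$ that meets every coset of codimension at most $R$ and a set $A$ of density close to $\frac12$ with no difference in $S$. Let $|x|$ be the number of nonzero coordinates of $x$, and $\mathbf 1=(1,\dots,1)$.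

Take $r=4$, $R=1$, and let $A=\{x:|x|\ge3\}$, a set of density $5/16$. A difference of two elements of $A$ is $0$, or $\mathbf 1$ plus a vector of weight $3$, which has weight $1$, or a sum of two distinct vectors of weight $3$, which has weight $2$. So $A-A$ misses $S=\{s:|s|\ge3\}$, the Hamming ball of radius $1$ about $\mathbf 1$. Yet $S$ meets every affine hyperplane $\{x:u\cdot x=c\}$ with $u\ne0$: if $u_i=1$, then $u\cdot x$ takes different values at $\mathbf 1$ and at the vector obtained from $\mathbf 1$ by changing the $i$th coordinate. One free coordinate is enough to satisfy one linear condition, and it is not enough to overturn a majority of $3$ to $1$ in the opposite direction. The general case is the same.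

\begin{proposition}\label{prop:model}
Let $1\le R\le r$, $A=\{x\in\mathbb F_2^r:|x|>(r+R)/2\}$ and $S=\{s\in\mathbb F_2^r:|s-\mathbf 1|\le R\}$. Then $(A-A)\cap S=\emptyset$, the set $S$ meets every coset of every subspace of codimension at most $R$, and $|A|/2^r\to\frac12$ as $r\to\infty$ with $R$ fixed.
\end{proposition}

\begin{proof}
If $x\in A$, then $|x+\mathbf 1|=r-|x|<(r-R)/2$, so $|x+s|<(r+R)/2$ for $s\in S$, and $x+s\notin A$. A coset of codimension $t\le R$ is the solution set of $Mx=c$, where $M$ is a $t\times r$ matrix of rank $t$. Choose a set $I$ of $t$ linearly independent columns, put $x_i=1$ for $i\notin I$, and solve for the coordinates in $I$; the solution lies in $S$. Finally, $x\mapsto x+\mathbf 1$ maps $A$ bijectively onto $\{x:|x|<(r-R)/2\}$, and the remaining vectors have one of at most $R+1$ weights, each taken by a proportion at most $2^{-r}\binom r{\lfloor r/2\rfloor}\to0$ of all vectors.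
\end{proof}

With $R=\lfloor16\delta^{-4}\rfloor$ and $r$ large, $A$ has density close to $\frac12$ and $A-A$ contains no triple sumset of sets of density $\delta$. Two things separate this from Theorem~\ref{thm:main}.

First, the group must be $\mathbb Z$. We pull the picture back along a map $n\mapsto n\alpha\in\mathbb T^r$: coordinate $i$ votes according to the half of the circle in which it lies, and $S$ becomes the set of $n$ such that $n\alpha_i$ is close to $\frac12$ for all but $R$ indices $i$.

Second, one set $A$ must defeat every density $\delta$, hence every rank $R$, at every large scale $N$. Intersecting the examples for $R=R_1,R_2,\dots$ would cost a factor of about $\frac12$ each time and leave a set of density zero. The examples must be combined so that the factor $\frac12$ is paid only once.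

\section{Reduction to periodic sign patterns}\label{sec:reduction}

To pay the factor $\frac12$ only once, we keep track of both sides of the vote, by a function with values $\pm1$, and choose a side at the very end.

\begin{definition}
A \emph{sign pattern} is a periodic function $f:\mathbb Z\to\{-1,0,1\}$. Its support is $\operatorname{supp}f=\{x:f(x)\ne0\}$, and its set of \emph{forbidden differences} is
\[
H(f)=\{n\in\mathbb Z:f(x)f(x+n)\le0\text{ for all }x\in\mathbb Z\}.
\]
\end{definition}

If $f$ takes the same value $\omega\in\{1,-1\}$ at $x$ and $x+n$, then $n\notin H(f)$. So each of the sets $\{f=1\}$ and $\{f=-1\}$ has no difference in $H(f)$, and one of them has density at least $\frac12d(\operatorname{supp}f)$. The core of the paper is the following statement, proved in Sections~\ref{sec:hamming}--\ref{sec:induction}.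

\begin{proposition}\label{prop:core}
Let $\varepsilon\in(0,1)$. There are a set $S\subseteq\mathbb Z$ and sign patterns $f_1,f_2,\dots$ such that
\begin{enumerate}
\item[(a)] $d(\operatorname{supp}f_k)\ge1-\varepsilon$ for all $k$;
\item[(b)] every $s\in S$ belongs to $H(f_k)$ for all sufficiently large $k$;
\item[(c)] for every $k\ge1$, the set $S$ is $(R_k,\sigma_k)$-dense in $[-3N,3N]$ for all sufficiently large $N$.
\end{enumerate}
\end{proposition}

From the sequence $(f_k)$ we must extract one set. A pointwise limit of dense periodic sets may be empty, and gluing pieces of different sets creates differences between the pieces over which (b) gives no control. So we take the limit of \emph{randomly translated} sets. We recall the facts about measures needed here and in Section~\ref{sec:hamming}. Let $X$ be a compact metrizable space. Every sequence of Borel probability measures on $X$ has a weak* convergent subsequence. If $\mu_l\to\mu$ weak*, then $\mu(C)\ge\limsup\mu_l(C)$ for closed $C$ and $\mu(O)\le\liminf\mu_l(O)$ for open $O$; so $\mu_l(C)\to\mu(C)$ if $C$ is both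 open and closed. The support $\operatorname{supp}\mu$ is the set of points all of whose neighborhoods have positive measure, and its complement is $\mu$-null.

\begin{lemma}\label{lem:limit}
Let $\gamma>0$, let $A_1,A_2,\dots\subseteq\mathbb Z$ be periodic sets with $d(A_k)\ge\gamma$, and let $S\subseteq\mathbb Z$ be such that every $s\in S$ lies outside $A_k-A_k$ for all sufficiently large $k$. Then there is $A^*\subseteq\mathbb N$ with $\overline d(A^*)\ge\gamma$ and $(A^*-A^*)\cap S=\emptyset$.
\end{lemma}

\begin{proof}
Let $\Omega=\{0,1\}^{\mathbb Z}$ with the product topology. Let $m_k$ be a period of $A_k$, let $\nu_k$ be the average of the point masses at the indicator functions of $A_k-t$ for $t=1,\dots,m_k$, and let $\nu$ be the weak* limit of a subsequence of $(\nu_k)$. For $n\in\mathbb Z$ and $s\in S$ the sets $\{x:x_n=1\}$ and $E_{n,s}=\{x:x_n=x_{n+s}=1\}$ are open and closed. We have $\nu_k(x_n=1)=d(A_k)\ge\gamma$, and $\nu_k(E_{n,s})=0$ whenever $s\notin A_k-A_k$. Hence $\nu(x_n=1)\ge\gamma$ and $\nu(E_{n,s})=0$, and the countable union $E$ of all $E_{n,s}$ is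 $\nu$-null. Let $u_N(x)=\frac1N\sum_{n=1}^Nx_n\in[0,1]$. Fatou's lemma applied to $1-u_N$ gives
\[
\int\limsup_{N\to\infty}u_N\,d\nu\ \ge\ \limsup_{N\to\infty}\int u_N\,d\nu\ \ge\ \gamma .
\]
So $\limsup_Nu_N\ge\gamma$ on a set of positive measure, which contains a point $x\notin E$. Put $A^*=\{n\ge1:x_n=1\}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Proposition~\ref{prop:core}]
Given $a\in(0,\frac12)$, choose $\varepsilon\in(0,1)$ with $\gamma=(1-\varepsilon)/2>a$, and take $S$ and $f_k$ from Proposition~\ref{prop:core}. Let $A_k$ be the denser of the sets $\{f_k=1\}$ and $\{f_k=-1\}$. Then $d(A_k)\ge\gamma$ by (a), and $(A_k-A_k)\cap H(f_k)=\emptyset$. By (b) and Lemma~\ref{lem:limit} there is $A^*\subseteq\mathbb N$ with $\overline d(A^*)\ge\gamma$ and $(A^*-A^*)\cap S=\emptyset$.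

Let $B_1,B_2,B_3$ satisfy \eqref{eq:dense}. There is $k\ge1$ such that, for infinitely many $N$, $|B_i\cap[-N,N]|\ge N/k$ for $i=1,2,3$. By (c), for such an $N$ that is large enough, $S$ is $(R_k,\sigma_k)$-dense in $[-3N,3N]$. Corollary~\ref{cor:hit}, applied to the sets $B_i\cap[-N,N]$, gives an element of $S\cap(B_1+B_2+B_3)$. Thus $B_1+B_2+B_3\not\subseteq A-A$ for every $A\subseteq A^*$.

It remains to find $A\subseteq A^*$ with $\overline d(A)=a$. Go through $n=1,2,\dots$ and put $n$ into $A$ if and only if $n\in A^*$ and $|A\cap[1,n-1]|+1\le an$. If $n'$ is the largest element of $A$ up to $n$, then $|A\cap[1,n]|=|A\cap[1,n']|\le an'\le an$; so $\overline d(A)\le a$. Suppose that $\overline d(A)<a'<a$. Then for all large $n$ we have $|A\cap[1,n-1]|+1\le a'n+1\le an$, so $A$ contains all large elements of $A^*$, and $\overline d(A)=\overline d(A^*)>a$, a contradiction. The last assertion of the theorem is the case $B_1=B_2=B_3=B$.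
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:dilates}]
Fix $b_0\in B$ and put $w=t+(\lambda_4+\dots+\lambda_h)b_0$ (so $w=t$ if $h=3$), $B_1=\lambda_1B$, $B_2=\lambda_2B$, $B_3=\lambda_3B+w$. Then $B_1+B_2+B_3\subseteq\lambda_1B+\dots+\lambda_hB+t$. With $Q=\max_i|\lambda_i|+|w|$ we have $|B_i\cap[-QN,QN]|\ge|B\cap[1,N]|$ for all $N\ge1$, so the upper limit in \eqref{eq:dense} is at least $\overline d(B)/Q>0$.
\end{proof}

\section{Hamming balls along an orbit $n\alpha$}\label{sec:hamming}

For $y\in\mathbb T^d$ and $\rho>0$ let
\[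
w_\rho(y)=\#\{i\le d:\|y_i\|\ge\rho\},
\]
the number of coordinates that are not small; it replaces the weight $|x|$ of Section~\ref{sec:model}. The next lemma is the analogue of the statement that a Hamming ball of radius $R$ meets every coset of codimension $R$. The induction needs it in a flexible form: inside a periodic set $P$ that is already dense, with a center $c$ that may depend on the residue of $n$, and uniformly for all $\alpha'$ near $\alpha$, so that $\alpha$ can later be replaced by a rational vector.

\begin{lemma}\label{lem:ext}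
Let $m,R,L,d\ge1$, $\sigma'>\sigma>0$ and $\rho>0$. Let $P\subseteq\mathbb Z$ be $m$-periodic and $(R,\sigma,L)$-dense, let $c:\mathbb Z/m\to\mathbb T^d$, and let $\alpha\in\mathbb R^d$ be such that $1,\alpha_1,\dots,\alpha_d$ are linearly independent over $\mathbb Q$. For $\alpha'\in\mathbb R^d$ put
\[
P(\alpha')=\{n\in P:w_\rho(n\alpha'-c(n))\le R\}.
\]
Then there are an open neighborhood $V$ of $\alpha$ and $L'\ge L$ such that $P(\alpha')$ is $(R,\sigma',L')$-dense for every $\alpha'\in V$.
\end{lemma}

The $R$ exceptional coordinates are needed: if $d=R$, $c\equiv(\frac12,\dots,\frac12)$ and $\rho+\sigma'\le\frac12$, every $n\in\mathcal B(0,\alpha,\sigma')$ has $w_\rho(n\alpha-c)=R$. So is independence: if $R=1$, $\alpha=(\beta,\beta)$ with $\beta$ irrational, $c\equiv(0,\frac12)$ and $\rho+\sigma'<\frac14$, then $P(\alpha)$ misses $\mathcal B(n_0,\beta,\sigma')$ when $n_0\beta$ is close to $\frac14$.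

The principle behind the lemma is that $R$ frequencies $\vartheta_j$ can impose at most $R$ independent linear relations on the coordinates of $n\alpha$. The difficulty is uniformity. The frequencies may depend on the length $l$ of the interval, and on an interval of length $l$ a relation that holds up to an error $O(1/l)$ acts like an exact one. We therefore argue by contradiction, let $l\to\infty$, and collect the relations that hold with this precision into a group $\Gamma$.

\begin{proof}
Suppose that the conclusion fails. Then for each $l\ge L$ there are $\alpha^{(l)}\in\mathbb R^d$ with $|\alpha^{(l)}-\alpha|<1/l$, an interval $J_l$ of length $l$, a point $n_l\in J_l$ and $\vartheta^{(l)}\in\mathbb T^R$ such that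
\begin{equation}\label{eq:fail}
P(\alpha^{(l)})\cap J_l\cap\mathcal B(n_l,\vartheta^{(l)},\sigma')=\emptyset .
\end{equation}
Let $\tau=(\sigma'-\sigma)/2$.

\emph{Step 1: $P$ fills a positive proportion of the Bohr set.} The hypothesis gives one point of $P$ in each Bohr set, and a single point is invisible in a limit of averages. We get many points by varying the center; this is what the room between $\sigma$ and $\sigma'$ is for. Let $D_l=J_l\cap\mathcal B(n_l,\vartheta^{(l)},\tau)$. For one of the signs $\epsilon=\pm1$, all points $n_l+\epsilon i$ with $0\le i<\lceil l/2\rceil$ lie in $J_l$. Cut $\mathbb T^R$ into $K^R$ half-open boxes of side $1/K<\tau$. One box contains $i\vartheta^{(l)}$ for at least $l/(2K^R)$ of these $i$; if $i_0$ is the least of them, then $n_l+\epsilon(i-i_0)\in D_l$ for each of them. So $|D_l|\ge\kappa l$, where $\kappa=1/(2K^R)$ does not depend on $l$. For each $n_1\in D_l$, apply the density of $P$ in an interval of length $L$ inside $J_l$ that contains $n_1$. This gives $n\in P\cap J_l$ with $|n-n_1|<L$ and $n\in\mathcal B(n_1,\vartheta^{(l)},\sigma)$,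 hence $n\in\mathcal B(n_l,\vartheta^{(l)},\sigma+\tau)$. A given $n$ arises from fewer than $2L$ points $n_1$, so
\begin{equation}\label{eq:many}
|P\cap J_l\cap\mathcal B(n_l,\vartheta^{(l)},\sigma+\tau)|\ge\frac{\kappa l}{2L}.
\end{equation}

\emph{Step 2: a limit measure and its symmetries.} Let $X=\mathbb Z/m\times\mathbb T^d\times\mathbb T^R$, and let $\mu_l$ be the average over $n\in J_l$ of the point masses at
\[
\bigl(n\bmod m,\ n\alpha^{(l)},\ (n-n_l)\vartheta^{(l)}\bigr)\in X.
\]
The characters of $X$ are the functions $\chi(x,y,z)=e(ax/m+u\cdot y+v\cdot z)$, indexed by $(a,u,v)\in\mathbb Z/m\times\mathbb Z^d\times\mathbb Z^R$. Their linear span is dense in $C(X)$ by the Stone--Weierstrass theorem, so a probability measure on $X$ is determined by the integrals of the characters. For $\chi=(a,u,v)$ put $\varphi_l(\chi)=a/m+u\cdot\alpha^{(l)}+v\cdot\vartheta^{(l)}\in\mathbb T$. Summing a geometric series and using $|\sin\pi t|\ge2\|t\|$, we get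
\begin{equation}\label{eq:geom}
\Bigl|\int\chi\,d\mu_l\Bigr|=\Bigl|\frac1l\sum_{n\in J_l}e(n\varphi_l(\chi))\Bigr|\le\frac1{2l\|\varphi_l(\chi)\|}\qquad\text{if }\varphi_l(\chi)\ne0.
\end{equation}
Pass to a subsequence along which $\mu_l\to\mu$ weak* and, by a diagonal argument over the countably many $\chi$, along which $l\|\varphi_l(\chi)\|$ converges in $[0,\infty]$ for every $\chi$. Let $\Gamma$ be the set of $\chi$ for which the limit is finite. Since $\varphi_l$ is additive in $\chi$ and $\|\cdot\|$ is even and subadditive, $\Gamma$ is a subgroup. By \eqref{eq:geom}, $\int\chi\,d\mu=0$ for $\chi\notin\Gamma$. Let $\xi\in X$ satisfy $\chi(\xi)=1$ for all $\chi\in\Gamma$. Translating $\mu$ by $\xi$ multiplies $\int\chi\,d\mu$ by $\chi(\xi)$, which changes nothing, either because $\chi(\xi)=1$ or because the integral vanishes. So $\mu$, and with it $\operatorname{supp}\mu$, is invariant under translation by $\xi$.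

\emph{Step 3: all but $R$ coordinates of $y$ are free.} Suppose that $(a,u,0)\in\Gamma$. Then $\|a/m+u\cdot\alpha^{(l)}\|\to0$, so $a/m+u\cdot\alpha\in\mathbb Z$, and linear independence of $1,\alpha_1,\dots,\alpha_d$ gives $u=0$. Let $U\subseteq\mathbb Z^d$ be the set of middle components of elements of $\Gamma$. Given $(a_i,u_i,v_i)\in\Gamma$ for $0\le i\le R$, there are integers $t_i$, not all zero, with $\sum t_iv_i=0$ in $\mathbb Z^R$; then $\sum t_i(a_i,u_i,v_i)\in\Gamma$ has last component $0$, so $\sum t_iu_i=0$. Thus any $R+1$ elements of $U$ are linearly dependent, and the real span of $U$ has dimension $t\le R$. Let $M$ be a $t\times d$ real matrix whose rows form a basis of this span, and $I$ a set of $t$ linearly independent columns. As in Proposition~\ref{prop:model}, for any real numbers $\eta_i$ $(i\notin I)$ we can solve $M\eta=0$ for the coordinates $\eta_i$ $(i\in I)$. Then $u\cdot\eta=0$ for all $u\in U$, so $\xi=(0,\eta\bmod1,0)$ satisfies $\chi(\xi)=1$ for all $\chi\in\Gamma$. By Step~2, from any point $(x,y,z)\in\operatorname{supp}\mu$ we can pass to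 a point $(x,y',z)\in\operatorname{supp}\mu$ with arbitrarily prescribed coordinates $y'_i$, $i\notin I$.

\emph{Step 4: the contradiction.} The set $C=(P\bmod m)\times\mathbb T^d\times\{z:\|z_j\|\le\sigma+\tau\text{ for all }j\}$ is closed, and $\mu_l(C)\ge\kappa/(2L)$ by \eqref{eq:many}. So $\mu(C)>0$, and $C$ contains a point $(x_0,y_0,z_0)$ of $\operatorname{supp}\mu$. By Step~3 there is $(x_0,y,z_0)\in\operatorname{supp}\mu$ with $y_i=c_i(x_0)$ for all $i\notin I$. Since $\sigma+\tau<\sigma'$, the open set
\[
O=\{x_0\}\times\{y':\|y'_i-c_i(x_0)\|<\rho\text{ for }i\notin I\}\times\{z:\|z_j\|<\sigma'\text{ for all }j\}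
\]
contains this point. Hence $\mu(O)>0$, and $\mu_l(O)>0$ for some $l$. This gives $n\in J_l\cap\mathcal B(n_l,\vartheta^{(l)},\sigma')$ with $n\equiv x_0\pmod m$ and $w_\rho(n\alpha^{(l)}-c(n))\le|I|\le R$. As $P$ is $m$-periodic and $x_0\in P\bmod m$, we have $n\in P$. So $n\in P(\alpha^{(l)})$, contrary to \eqref{eq:fail}.
\end{proof}

\section{The plurality vote}\label{sec:vote}

Suppose that we have a sign pattern $f$ of period $m$ and want a new pattern $f'$, with almost as large a support, that forbids a set of differences dense for a higher rank $R$ and still forbids many elements of $H(f)$. The first attempt is $f'=fg$, where $g(x)=\pm1$ is the majority vote of the coordinates of $y_*+x\alpha$. Then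
\[
f'(x)f'(x+n)=f(x)f(x+n)\cdot g(x)g(x+n).
\]
If $n\alpha$ is close to $0$ in most coordinates, the vote does not change, and $n\in H(f)$ implies $n\in H(f')$. If $n\alpha$ is close to $\frac12$ in most coordinates, the vote flips, but we do not know the sign of $f(x)f(x+n)$ unless $m\mid n$; and a subset of $m\mathbb Z$ with $m\ge2$ is not dense even for rank $1$, as we saw after Definition~\ref{def:dense}.

The remedy is to let the vote also translate the argument of $f$. We use an election with $q=2m$ candidates, whose winner $\Phi\in\mathbb Z/q$ determines both a sign $(-1)^\Phi$ and a shift $\Phi\bmod m$, and we put $f'(x)=(-1)^\Phi f(x-\Phi)$. If passing from $x$ to $x+n$ moves the winner by an odd $s\equiv n\pmod m$, then the two values of $f$ coincide and the sign flips. We first construct the election. From now on $\mathbf 1=(1,\dots,1)\in\mathbb Z^r$, so that $\frac sq\mathbf 1\in\mathbb T^r$ is defined for $s\in\mathbb Z/q$.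

\begin{lemma}\label{lem:plur}
Let $q\ge2$, $R\ge1$ and $\varepsilon\in(0,1)$. There are $r\ge1$, $\rho>0$, a Borel set $Y\subseteq\mathbb T^r$ of Lebesgue measure $|Y|\ge1-\varepsilon$ and a Borel map $\Phi:Y\to\mathbb Z/q$ such that, for $y,h\in\mathbb T^r$ and $s\in\mathbb Z/q$,
\begin{equation}\label{eq:equiv}
y,\ y+h\in Y\ \text{ and }\ w_\rho\bigl(h-\tfrac sq\mathbf 1\bigr)\le R\quad\Longrightarrow\quad\Phi(y+h)=\Phi(y)+s.
\end{equation}
\end{lemma}

\begin{proof}
Cut $\mathbb T$ into the arcs $E_j=[\frac jq,\frac{j+1}q)$, $j\in\mathbb Z/q$, and let $N_j(y)=\#\{i\le r:y_i\in E_j\}$ be the number of votes for $j$. Two things can spoil \eqref{eq:equiv}: a close election, and voters near the endpoints of the arcs. Both are unlikely.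

Let $y$ be uniformly distributed in $\mathbb T^r$ and $j\ne j'$. Then $N_j-N_{j'}$ is a sum of $r$ independent, identically distributed variables with values in $\{-1,0,1\}$, mean $0$ and variance $v=2/q>0$. By the central limit theorem, for each $t>0$ the probability that $|N_j-N_{j'}|\le t\sqrt{vr}$ tends to $(2\pi)^{-1/2}\int_{-t}^te^{-x^2/2}\,dx\le t$ as $r\to\infty$. Since $2R\le t\sqrt{vr}$ for large $r$ and $t$ is arbitrary, the probability that $|N_j-N_{j'}|\le2R$ tends to $0$. Fix $r$ such that, with probability at least $1-\varepsilon/2$,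
\begin{enumerate}
\item[(i)] $|N_j(y)-N_{j'}(y)|>2R$ for all $j\ne j'$.
\end{enumerate}
Then fix $\rho>0$ with $2\rho qr\le\varepsilon/2$. A coordinate $y_i$ is within distance less than $\rho$ of one of the $q$ endpoints with probability at most $2\rho q$, so with probability at least $1-\varepsilon/2$,
\begin{enumerate}
\item[(ii)] $\|y_i-\frac jq\|\ge\rho$ for all $i\le r$ and $j\in\mathbb Z/q$.
\end{enumerate}
Let $Y$ be the set of $y$ satisfying (i) and (ii), and for $y\in Y$ let $\Phi(y)$ be the unique $j$ maximizing $N_j(y)$.

Assume the left side of \eqref{eq:equiv}, and call $i$ \emph{exceptional} if $\|h_i-\frac sq\|\ge\rho$; there are at most $R$ such $i$. If $i$ is not exceptional and $y_i\in E_j$, then $y_i\in[\frac jq+\rho,\frac{j+1}q-\rho]$ by (ii), so $y_i+h_i\in E_{j+s}$. Thus the nonexceptional indices contribute equally to $N_j(y)$ and $N_{j+s}(y+h)$, and $|N_{j+s}(y+h)-N_j(y)|\le R$ for every $j$. With $j=\Phi(y)$ and any $j'\ne j$, (i) gives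
\[
N_{j+s}(y+h)\ge N_j(y)-R>N_{j'}(y)+R\ge N_{j'+s}(y+h),
\]
so $\Phi(y+h)=j+s$.
\end{proof}

Now let $m$ be \emph{odd} and $q=2m$. By the Chinese remainder theorem, for each $n\in\mathbb Z$ there is a unique $s(n)\in\mathbb Z/q$ that is odd and congruent to $n$ modulo $m$, and $s(n)$ depends only on $n\bmod m$. For $m=1$ we have $s(n)=1$, and the election is the majority vote; for $m=3$ we have $s(0)=3$, $s(1)=1$, $s(2)=5$. If $m$ were even, no such class would exist for even $n$; this is why all periods in the construction are odd.

\begin{lemma}\label{lem:lift}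
Let $f$ be a sign pattern of odd period $m$, let $R\ge1$, $\varepsilon\in(0,1)$, and let $r,\rho,Y,\Phi$ be as in Lemma~\ref{lem:plur} for $q=2m$. Let $p\ge1$ and $\alpha\in\frac1p\mathbb Z^r$, and put
\[
Z=\{n\in\mathbb Z:w_\rho(n\alpha)\le R\},\qquad F=\bigl\{n\in\mathbb Z:w_\rho\bigl(n\alpha-\tfrac{s(n)}q\mathbf 1\bigr)\le R\bigr\}.
\]
Then there is a sign pattern $f'$ of period $mp$ with
\[
d(\operatorname{supp}f')\ge(1-\varepsilon)\,d(\operatorname{supp}f)\qquad\text{and}\qquad H(f')\supseteq(H(f)\cap Z)\cup F.
\]
\end{lemma}

\begin{proof}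
For $x\in\mathbb Z$ and $y\in\mathbb T^r$ let $\tilde f(x,y)=(-1)^{\Phi(y)}f(x-\Phi(y))$ if $y\in Y$, and $\tilde f(x,y)=0$ otherwise; this is well defined because $2$ and $m$ divide $q$. For each $y_*\in\mathbb T^r$ the function $x\mapsto\tilde f(x,y_*+x\alpha)$ has period $mp$. We average the density of its support over $y_*$. By translation invariance of Lebesgue measure the average is
\[
\frac1{mp}\sum_{x=1}^{mp}\int_{\mathbb T^r}|\tilde f(x,y_*+x\alpha)|\,dy_*=\int_Y\frac1{mp}\sum_{x=1}^{mp}|f(x-\Phi(y))|\,dy=|Y|\,d(\operatorname{supp}f).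
\]
Fix $y_*$ for which the density is at least this average, and let $f'(x)=\tilde f(x,y_*+x\alpha)$.

Let $n\in(H(f)\cap Z)\cup F$. Put $s=0$ if $n\in H(f)\cap Z$, and $s=s(n)$ otherwise; in both cases $w_\rho(n\alpha-\frac sq\mathbf 1)\le R$. Let $x\in\mathbb Z$ and $y=y_*+x\alpha$. If $f'(x)f'(x+n)\ne0$, then $y$ and $y+n\alpha$ lie in $Y$, and \eqref{eq:equiv} gives $\Phi(y+n\alpha)=\Phi(y)+s$. With $x'=x-\Phi(y)\in\mathbb Z/m$,
\[
f'(x)f'(x+n)=(-1)^sf(x')f(x'+n-s).
\]
If $s=0$ and $n\in H(f)$, this is $f(x')f(x'+n)\le0$. If $s=s(n)$, it is $-f(x')^2\le0$. So $n\in H(f')$.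
\end{proof}

\section{Induction on scales}\label{sec:induction}

We prove Proposition~\ref{prop:core} by applying Lemma~\ref{lem:lift} repeatedly. Stage $k$ produces a set $F_k$ of forbidden differences that is dense for rank $R_k$ in intervals of length at least $L_k$, where $L_k$ comes from Lemma~\ref{lem:ext} and is not under our control. The set $F_{k+1}$ takes over only at scale $L_{k+1}$. Between the scales $L_k$ and $L_{k+1}$ we must rely on the part of $F_k$ that survives the next stage, namely $F_k\cap Z_{k+1}$, where $Z_{k+1}$ is the set $Z$ of Lemma~\ref{lem:lift}.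

There are two reasons for this intersection to be dense in $[-3N,3N]$. If $N$ is so small that $3N|\alpha_i|<\rho$ for all $i$, then $Z_{k+1}$ contains the whole interval. If $N$ is very large, Lemma~\ref{lem:ext} applies. In between, density can fail. Suppose that $r>R$, that $\rho,\sigma\le\frac1{20}$, and that all $\alpha_i$ lie in $[\beta,2\beta]$ for some small $\beta>0$. Then $Z$ contains no $n$ with $\rho\le n\beta\le\frac14$; and if $3N\beta$ is slightly below $\frac14$ and $n_0\beta$ is close to $\frac18$, all elements of $[-3N,3N]\cap\mathcal B(n_0,\beta,\sigma)$ are of this kind. So we switch the frequencies on one at a time: $\alpha_{i+1}$ is chosen so small that it does not move before the scale $\ell_i$ at which Lemma~\ref{lem:ext} controls $\alpha_1,\dots,\alpha_i$. At any scale at most one coordinate is covered by neither reason, and it can be counted as an exception because $R_{k+1}\ge R_k+1$.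

\begin{proof}[Proof of Proposition~\ref{prop:core}]
Put $\varepsilon_k=2^{-k}\varepsilon$. We construct, for $k\ge0$, odd integers $m_k$, sign patterns $f_k$ of period $m_k$, $m_k$-periodic sets $F_k$, integers $1=L_0<L_1<\cdots$, and sets $Z_{k+1}\subseteq\mathbb Z$, such that
\begin{enumerate}
\item[(I1)] $d(\operatorname{supp}f_k)\ge\prod_{1\le j\le k}(1-\varepsilon_j)$;
\item[(I2)] $F_k\subseteq H(f_k)$, and if $k\ge1$, then $F_k$ is $(R_k,\sigma_k/2,L_k)$-dense;
\item[(I3)] $H(f_k)\cap Z_{k+1}\subseteq H(f_{k+1})$ and $[-L_k,L_k]\subseteq Z_{k+1}$;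
\item[(I4)] if $k\ge1$, $N\ge1$ and $6N+1\ge L_k$, then $F_k\cap Z_{k+1}$ is $(R_k,\sigma_k)$-dense in $[-3N,3N]$.
\end{enumerate}
Start with $m_0=1$, $f_0\equiv1$, $F_0=\emptyset$, $L_0=1$. Suppose that $m_k,f_k,F_k,L_k$ satisfy (I1) and (I2). Let $q=2m_k$, let $s(n)$ be defined with $m=m_k$, and take $r,\rho,Y,\Phi$ from Lemma~\ref{lem:plur} for $q$, $R=R_{k+1}$ and $\varepsilon_{k+1}$.

\emph{Independent frequencies.} Put $\ell_0=L_k$. For $i=1,\dots,r$ in turn, choose $\tilde\alpha_i\in(0,\rho/\ell_{i-1})$ outside the countable $\mathbb Q$-span of $1,\tilde\alpha_1,\dots,\tilde\alpha_{i-1}$, and then define $\ell_i$ and an open neighborhood $V_i$ of $(\tilde\alpha_1,\dots,\tilde\alpha_i)$ in $\mathbb R^i$ as follows. If $k=0$, let $\ell_i=\ell_{i-1}$ and $V_i=\mathbb R^i$. If $k\ge1$, apply Lemma~\ref{lem:ext} to $P=F_k$ with period $m_k$, rank $R_k$, radii $\sigma_k/2<\sigma_k$, length $L_k$, dimension $i$ and $c=0$. It gives $V_i$ and a length $\ell_i$, which we may enlarge so that $\ell_i\ge\ell_{i-1}$, such that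
\begin{equation}\label{eq:Fi}
F_k^{(i)}(\alpha')=\{n\in F_k:w_\rho(n\alpha'_1,\dots,n\alpha'_i)\le R_k\}
\end{equation}
is $(R_k,\sigma_k,\ell_i)$-dense whenever $(\alpha'_1,\dots,\alpha'_i)\in V_i$. Each of these $r$ applications starts from $F_k$ itself, so the loss in the radius occurs once and does not accumulate. Finally apply Lemma~\ref{lem:ext} to $P=\mathbb Z$ with period $m_k$, rank $R_{k+1}$, radii $\sigma_{k+1}/4<\sigma_{k+1}/2$, length $1$, dimension $r$ and $c(n)=\frac{s(n)}q\mathbf 1$. It gives an open neighborhood $V$ of $\tilde\alpha=(\tilde\alpha_1,\dots,\tilde\alpha_r)$ and a length $L_{k+1}$, which we may take larger than $\ell_r$, such that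
\[
F(\alpha')=\bigl\{n\in\mathbb Z:w_\rho\bigl(n\alpha'-\tfrac{s(n)}q\mathbf 1\bigr)\le R_{k+1}\bigr\}
\]
is $(R_{k+1},\sigma_{k+1}/2,L_{k+1})$-dense for all $\alpha'\in V$.

\emph{Rational frequencies.} The next stage needs periodic objects of odd period. The conditions
\begin{equation}\label{eq:open}
\alpha\in V,\qquad(\alpha_1,\dots,\alpha_i)\in V_i,\qquad0<\alpha_i<\rho/\ell_{i-1}\qquad(1\le i\le r)
\end{equation}
define an open set containing $\tilde\alpha$. It contains a cube of some side $\eta>0$, and hence a point $\alpha\in\frac1p\mathbb Z^r$ for any odd $p>1/\eta$. Fix such $p$ and $\alpha$, and put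
\[
m_{k+1}=m_kp,\qquad F_{k+1}=F(\alpha),\qquad Z_{k+1}=\{n\in\mathbb Z:w_\rho(n\alpha)\le R_{k+1}\}.
\]
Then $m_{k+1}$ is odd, and $F_{k+1}$ is $m_{k+1}$-periodic and has the density property in (I2). Let $f_{k+1}$ be the sign pattern given by Lemma~\ref{lem:lift} for $f=f_k$, $R=R_{k+1}$ and $\varepsilon_{k+1}$. That lemma gives (I1) and $F_{k+1}\subseteq H(f_{k+1})$ for $k+1$, and the first half of (I3). By \eqref{eq:open},
\begin{equation}\label{eq:still}
|n|\le\ell_{j-1}\quad\Longrightarrow\quad\|n\alpha_j\|<\rho\qquad(1\le j\le r).
\end{equation}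
Since $L_k=\ell_0\le\ell_{j-1}$ for all $j$, every $n\in[-L_k,L_k]$ has $w_\rho(n\alpha)=0$, which is the second half of (I3).

\emph{Proof of (I4).} Let $k\ge1$, $6N+1\ge L_k$ and $J=[-3N,3N]$. Let $i\in\{0,\dots,r\}$ be the largest index with $\ell_i\le6N+1$, and put $F_k^{(0)}(\alpha)=F_k$. The set $F_k^{(i)}(\alpha)$ is $(R_k,\sigma_k,\ell_i)$-dense, by (I2) if $i=0$ and by \eqref{eq:Fi} and \eqref{eq:open} if $i\ge1$; as $|J|=6N+1\ge\ell_i$, it is $(R_k,\sigma_k)$-dense in $J$. It suffices to show that $F_k^{(i)}(\alpha)\cap J\subseteq Z_{k+1}$. Let $n$ be in the left side. At most $R_k$ indices $j\le i$ have $\|n\alpha_j\|\ge\rho$. For $i+2\le j\le r$ we have $\ell_{j-1}\ge\ell_{i+1}>6N+1>|n|$ by the choice of $i$, so $\|n\alpha_j\|<\rho$ by \eqref{eq:still}. Only $j=i+1$ remains, and $w_\rho(n\alpha)\le R_k+1\le R_{k+1}$. The use of \eqref{eq:still} requires $|n|$ to be bounded by the length of $J$; this is why Proposition~\ref{prop:core}(c) and hypothesis \eqref{eq:dense} concern intervals centered at the origin. The induction is complete.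

\emph{The set $S$.} Property (a) follows from (I1), since $\prod_{j\le k}(1-\varepsilon_j)\ge1-\sum_{j\ge1}\varepsilon_j=1-\varepsilon$. We keep each $F_j\cap Z_{j+1}$ only up to the scale at which its successor takes over, because by (I3) later stages preserve short differences: let
\[
S_j=F_j\cap Z_{j+1}\cap[-L_{j+1},L_{j+1}]\quad(j\ge1),\qquad S=\bigcup_{j\ge1}S_j.
\]
We claim that $S_j\subseteq H(f_k)$ for all $k\ge j+1$, which proves (b). For $k=j+1$, (I2) and (I3) give $S_j\subseteq H(f_j)\cap Z_{j+1}\subseteq H(f_{j+1})$. If $k\ge j+1$ and $S_j\subseteq H(f_k)$, then $S_j\subseteq[-L_{j+1},L_{j+1}]\subseteq[-L_k,L_k]\subseteq Z_{k+1}$, so $S_j\subseteq H(f_k)\cap Z_{k+1}\subseteq H(f_{k+1})$.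

For (c), fix $k\ge1$ and let $N\ge1$ satisfy $6N+1\ge L_k$. As $(L_j)$ is strictly increasing, there is $j\ge k$ with $L_j\le6N+1<L_{j+1}$. By (I4), $F_j\cap Z_{j+1}$ is $(R_j,\sigma_j)$-dense in $J=[-3N,3N]$, and $F_j\cap Z_{j+1}\cap J\subseteq S_j$ because $3N<L_{j+1}$. So $S$ is $(R_j,\sigma_j)$-dense in $J$, and therefore $(R_k,\sigma_k)$-dense in $J$, since $R_k\le R_j$ and $\sigma_k\ge\sigma_j$.
\end{proof}

With Proposition~\ref{prop:core} established, the argument of Section~\ref{sec:reduction} completes the proof of Theorem~\ref{thm:main}.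

\begin{thebibliography}{9}

\bibitem{CE}
\emph{Candidacy Examination}, \texttt{https://github.com/saulingo/saulingo.github.io}.

\end{thebibliography}
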